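\title{The Baire classes on the unit interval are pairwise non-isomorphic Banach spaces}

\begin{abstract}
For $0\le\alpha\le\omega_1$ let $B_\alpha$ be the Banach space of bounded complex functions of Baire class $\alpha$ on $[0,1]$ with the uniform norm. We prove that for $1\le\alpha<\beta\le\omega_1$ the inclusion of $C[0,1]$ in $B_\alpha$ does not factor through $B_\beta$ by bounded linear operators. Hence $B_\alpha$ is not isomorphic to a complemented subspace of $B_\beta$, and the spaces $B_\alpha$ are pairwise non-isomorphic. The proof turns a factorization into a Borel family of finitely additive measures $\lambda_x$, each concentrated near the point $x$, builds Borel sets on which $\lambda_x$ behaves like the point mass at $x$ for generic $x$, and ends with a Baire category argument.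
\end{abstract}

\section{The problem and the result}\label{sec:intro}

The Baire classes on $[0,1]$ are defined by recursion on the ordinal $\alpha$, $0\le\alpha\le\omega_1$. The class $B_0=C[0,1]$ consists of the continuous complex functions. For $\alpha>0$, the class $B_\alpha$ consists of the bounded complex functions that are pointwise limits of sequences in $\bigcup_{\beta<\alpha}B_\beta$. With the uniform norm $\|f\|=\sup_{x}|f(x)|$ each $B_\alpha$ is a Banach space, and with pointwise operations a commutative $C^*$-algebra. \emph{Operator} means bounded linear operator, and two Banach spaces are \emph{isomorphic} if there is a bijective operator between them. A space $E$ is \emph{isomorphic to a complemented subspace} of $F$ if there are operators $J:E\to F$ and $P:F\to E$ with $PJ=I_E$.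

The following question is posed in \cite{BIRS}: \emph{are any or all of the Banach spaces $B_\alpha$ and $B_\beta$ isomorphic when $2\le\alpha,\beta<\omega_1$ and $\alpha\neq\beta$?} We show, in ZFC, that no such pair is isomorphic.

\begin{theorem}\label{thm:main}
Let $1\le\alpha<\beta\le\omega_1$. There are no operators $T:B_\beta\to B_\alpha$ and $S:C[0,1]\to B_\beta$ with $TSf=f$ for all $f\in C[0,1]$.
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{itemize}
\item[(a)] If $1\le\alpha<\beta\le\omega_1$, then $B_\alpha$ is not isomorphic to a complemented subspace of $B_\beta$; in particular $B_\alpha$ and $B_\beta$ are not isomorphic.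
\item[(b)] The spaces $B_\alpha$, $0\le\alpha\le\omega_1$, are pairwise non-isomorphic.
\item[(c)] For $1\le\alpha,\beta\le\omega_1$, operators $T$ and $S$ as in Theorem~\ref{thm:main} exist if and only if $\beta\le\alpha$.
\end{itemize}
\end{corollary}

\begin{proof}
(a) If $PJ=I$ with $J:B_\alpha\to B_\beta$ and $P:B_\beta\to B_\alpha$, then $T=P$ and $S=J|_{C[0,1]}$ contradict the theorem. (b) By (a) only $B_0$ remains. It is separable, while for $\beta\ge1$ the space $B_\beta$ contains the uncountably many functions $\chi_{\{y\}}$, at mutual distance $1$. (c) If $\beta\le\alpha$, take inclusions for $T$ and $S$.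
\end{proof}

The index $\alpha$ counts passages to the limit, and pointwise limits are not part of the Banach space structure. An isomorphism may well forget the underlying space: the map $(x_n)\mapsto(\lim x,\,x_1-\lim x,\,x_2-\lim x,\dots)$ takes the space $c$ of convergent sequences onto $c_0$, so $c\cong c_0\cong c_0\oplus c_0\cong c\oplus c$, although $c$ and $c\oplus c$ are the spaces of continuous functions on compact spaces with one and with two limit points. The Baire classes with $\alpha\ge2$ look much alike. All have density character continuum. All contain every bounded function with countable support, so that for countable $D\subset[0,1]$ the map $f\mapsto f\chi_D$ projects each of them onto $\ell_\infty(D)$. All have forgotten that $[0,1]$ is connected (Lemma~\ref{lem:reduction}). Corollary~\ref{cor:main}(c) names an invariant that does tell them apart. For a Banach space $E$, the set of $\alpha\ge1$ such that the inclusion $C[0,1]\to B_\alpha$ factors through $E$ depends only on the isomorphism type of $E$, and for $E=B_\beta$ its least element is $\beta$.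

Here is a reason to expect the theorem. Suppose that $S$ is the inclusion and that $T$ preserves pointwise limits of bounded sequences. Then $Tf=f$ for all $f\in B_\beta$ by transfinite induction, so $B_\beta=B_\alpha$; the theorem would only say that the classes increase strictly. And here is why this is not a proof. If $y_n\to y$, $y_n\ne y$, and $\mathcal U$ is a nonprincipal ultrafilter on $\omega$, the functional $f\mapsto\lim_{\mathcal U}f(y_n)$ on $B_\beta$ agrees with evaluation at $y$ on continuous functions and kills $\chi_{\{y\}}$. So the functionals $f\mapsto Tf(x)$ have much freedom, and one has to exclude a clever choice of them that makes $Tf$ simpler than $f$. Operators that lower the class are also plentiful: piecewise linear interpolation at the points $k/n$ is a norm-one operator $T_n:B_\beta\to C[0,1]$ with $\|T_nf-f\|\to0$ for every continuous $f$. What is impossible is the exact identity with a single $T$.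

The proof has two independent halves, joined by the notion of a \emph{local system} (Section~\ref{sec:local}). Section~\ref{sec:localization} extracts a local system from $T$ and $S$ by measure theory. Sections~\ref{sec:tree}--\ref{sec:end} show by Baire category that local systems do not exist. Section~\ref{sec:local} also works out the smallest cases of the second half.

\section{Tools}\label{sec:tools}

\subsection*{Sequences and Cantor sets}
For $l,l'\in2^{<\omega}$ and $z\in2^\omega$ we write $l\sqsubseteq l'$ and $l\sqsubseteq z$ for ``is an initial segment of''; $|l|$ is the length of $l$, $z|n$ is the initial segment of length $n$, and $N_l=\{z\in 2^\omega:l\sqsubseteq z\}$. A \emph{chain} is a set of pairwise $\sqsubseteq$-comparable elements of $2^{<\omega}$. We fix an enumeration $(l_n)_{n\in\omega}$ of $2^{<\omega}$ without repetitions.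

A \emph{Cantor set} (or \emph{Cantor space}) is a homeomorphic copy of $2^\omega$. It carries an atomless Borel probability measure, and its nonempty clopen subsets are Cantor sets. Every uncountable Borel subset of a Polish space contains a Cantor set. A nonempty closed subset of $2^\omega$ is a retract of $2^\omega$ \cite[2.8]{K}, hence of every closed set containing it. Since a compact metrizable zero-dimensional space $L$ embeds in $2^\omega$, every nonempty closed $C\subset L$ is a retract of $L$, and continuous maps on $C$ extend to $L$.

\subsection*{Borel classes and Baire classes}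
In a metrizable space $M$, $\Sigma_1(M)$ is the family of open sets, $\Pi_\xi(M)$ is the family of complements of $\Sigma_\xi(M)$ sets, and for $1<\xi<\omega_1$ a set is $\Sigma_\xi$ if it is a countable union of sets each of which is $\Pi_\eta$ for some $1\le\eta<\xi$. Put $\Delta_\xi=\Sigma_\xi\cap\Pi_\xi$, and let $\Sigma_{\omega_1+1}=\Pi_{\omega_1+1}=\Delta_{\omega_1+1}$ be the family of all Borel sets. We use the following facts: $\Sigma_\eta\cup\Pi_\eta\subset\Delta_\xi$ for $\eta<\xi$; $\Sigma_\xi$ is closed under countable unions, finite intersections and continuous preimages; $\Delta_\xi$ is an algebra; the $\Sigma_\xi$ sets of a subspace are the traces of the $\Sigma_\xi$ sets of $M$; and for $\xi\ge2$ two disjoint $\Pi_\xi$ sets are separated by a $\Delta_\xi$ set \cite[22.16]{K}.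

For compact metrizable $M$ and $0\le\xi\le\omega_1$ let $B_\xi(M)$ be the space of bounded $f:M\to\mathbb C$ that are $\Sigma_{\xi+1}$-measurable, that is, $f^{-1}(G)\in\Sigma_{\xi+1}(M)$ for open $G$. It is closed under uniform limits: if $\|f-f_k\|<1/k$, then $f^{-1}(G)=\bigcup_kf_k^{-1}(\{w:\operatorname{dist}(w,\mathbb C\setminus G)>1/k\})$. Note that $\chi_A\in B_\xi(M)$ if and only if $A\in\Delta_{\xi+1}(M)$.

\begin{lemma}\label{lem:baire}
\begin{itemize}
\item[(a)] $B_\xi=B_\xi([0,1])$ for $0\le\xi\le\omega_1$.
\item[(b)] For $1\le\xi\le\omega_1$, the span of $\{\chi_A:A\in\Delta_{\xi+1}(M)\}$ is dense in $B_\xi(M)$.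
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $B'_\xi$ be defined like $B_\xi$ but without the word ``bounded''. By the Lebesgue--Hausdorff--Banach theorem \cite[24.3, 24.10]{K}, applied to real and imaginary parts, $B'_\xi$ is the class of $\Sigma_{\xi+1}$-measurable functions for $\xi<\omega_1$. We show by induction that its bounded members lie in $B_\xi$. Let $|f|\le R$ and $f=\lim f_n$ with $f_n\in B'_{\xi_n}$, $\xi_n<\xi$, and let $\varrho$ be the radial retraction of $\mathbb C$ onto $\{|w|\le R\}$. Then $\varrho\circ f_n$ is bounded and $\Sigma_{\xi_n+1}$-measurable, so it lies in $B_{\xi_n}$, and $\varrho\circ f_n\to f$. Finally, a sequence in $\bigcup_{\xi<\omega_1}B_\xi$ lies in a single $B_\xi$, so $B_{\omega_1}=\bigcup_{\xi<\omega_1}B_\xi$, the space of bounded Borel functions.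

(b) Let $f$ be real, $\eta>0$, and $a_i=a_0+i\eta$ with $a_0<-\|f\|$ and $a_N\ge\|f\|$. Separate the disjoint $\Pi_{\xi+1}$ sets $\{f\le a_i\}$ and $\{f\ge a_{i+1}\}$ by $D_i\in\Delta_{\xi+1}(M)$, so that $\{f\le a_i\}\subset D_i\subset\{f<a_{i+1}\}$ (for $\xi=\omega_1$ take $D_i=\{f\le a_i\}$). Then $D_N=M$, and $|f-a_i|<\eta$ on $D_i\setminus\bigcup_{j<i}D_j$.
\end{proof}

A bounded function with countable support is $\Sigma_3$-measurable, since preimages of sets are countable or co-countable, hence $\Sigma_2$ or $\Pi_2$. This is the fact about $B_2$ quoted in Section~\ref{sec:intro}, and it is what makes the next reduction work.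

\begin{lemma}\label{lem:reduction}
\begin{itemize}
\item[(a)] For $2\le\beta\le\omega_1$, $B_\beta$ is isometric to $B_\beta(2^\omega)$.
\item[(b)] If operators as in Theorem~\ref{thm:main} exist for some $1\le\alpha<\beta\le\omega_1$, then with $X=Y=2^\omega$ there are operators $T:B_\beta(Y)\to B_\alpha(X)$ and $S:C(X)\to B_\beta(Y)$ with $TSf=f$ for all $f\in C(X)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $D\subset[0,1]$ be the set of dyadic rationals, including $0$ and $1$, and $D'\subset2^\omega$ the set of eventually constant sequences. Binary expansion is a homeomorphism $[0,1]\setminus D\to2^\omega\setminus D'$; extend it by any bijection $D\to D'$ to a bijection $h:[0,1]\to2^\omega$. Let $A\in\Sigma_{\beta+1}([0,1])$. Then $h(A\setminus D)$ is $\Sigma_{\beta+1}$ in $2^\omega\setminus D'$, which is a $\Pi_2$ set, hence a $\Sigma_{\beta+1}$ set because $\beta+1\ge3$; so $h(A\setminus D)\in\Sigma_{\beta+1}(2^\omega)$. The set $h(A\cap D)$ is countable, hence $\Sigma_2$. Thus $h$ preserves $\Sigma_{\beta+1}$, the same argument applies to $h^{-1}$, and $f\mapsto f\circ h$ is an isometry of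 $B_\beta(2^\omega)$ onto $B_\beta$.

(b) Let $X\subset[0,1]$ be a Cantor set and let $e:C(X)\to C[0,1]$ extend functions by linear interpolation on the gaps and by constants beyond the extreme points; $e$ is linear of norm one. Replace $S$ by $Se$ and $T$ by $f\mapsto(Tf)|_X$, and identify $B_\beta$ with $B_\beta(2^\omega)$ by (a), which applies since $\beta\ge2$.
\end{proof}

\subsection*{Category}
A set is \emph{meager} if it is a countable union of nowhere dense sets, and it has the \emph{Baire property} if it differs from an open set by a meager set. For open $G$ in a space $M$, a subset of $G$ is meager in $G$ if and only if it is meager in $M$; a set $A$ is \emph{comeager in $G$} if $G\setminus A$ is meager, and \emph{non-meager in $G$} if $A\cap G$ is not meager. In a Polish space: Borel sets have the Baire property; nonempty open sets are not meager (Baire's theorem); a set with the Baire property that is non-meager in $G$ is comeager in some nonempty basic open subset of $G$; $G_\delta$ subspaces are Polish; and if there are no isolated points, countable sets are meager.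

\subsection*{Measures}
By the Riesz theorem, the dual of $C(L)$, $L$ compact metrizable, is the space of complex Borel measures $\nu$ with norm $|\nu|(L)$, and $|\nu|(F)=\sup\{|\int f\,d\nu|:f\in C(L),\,|f|\le\chi_F\}$ for open $F$. If $L$ is zero-dimensional and $F$ is clopen, such $f$ are uniform limits of clopen-simple functions bounded by $\chi_F$, so
\begin{equation}\label{eq:variation}
|\nu|(F)=\sup\Big\{\sum_i|\nu(F_i)|:\ (F_i)\text{ a finite partition of }F\text{ into clopen sets}\Big\}.
\end{equation}
Lusin's theorem says that if $\eta$ is a finite Borel measure on a Polish space and $\varphi$ is a Borel map from a Borel set $B$ to a separable metric space, then $B$ contains compact sets $C$ with $\varphi|_C$ continuous and $\eta(B\setminus C)$ arbitrarily small.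

\begin{lemma}\label{lem:kernel}
Let $L$ be compact metrizable zero-dimensional, $X$ Polish, and $(\nu_x)_{x\in X}$ complex Borel measures on $L$ with $|\nu_x|(L)\le K$ and $x\mapsto\nu_x(F)$ Borel for each clopen $F$. Then for every bounded Borel $h$ on $X\times L$ the functions $x\mapsto\int h(x,u)\,d\nu_x(u)$ and $x\mapsto\int h(x,u)\,d|\nu_x|(u)$ are Borel.
\end{lemma}

\begin{proof}
The supremum in \eqref{eq:variation} is over a countable set, so $x\mapsto|\nu_x|(F)$ is Borel for clopen $F$. Hence the claim holds for $h=\chi_G$ when $G=R\times F$ with $R$ Borel and $F$ clopen. These rectangles are closed under finite intersections, include $X\times L$, and generate the Borel sets. The sets $G$ for which the claim holds are closed under complements and countable disjoint unions, so by the $\pi$-$\lambda$ theorem they are all Borel sets. Now pass to uniform limits of simple functions.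
\end{proof}

\begin{lemma}\label{lem:continuity}
If $f_i$ $(i\in\omega)$ are real Borel functions on an uncountable Borel subset $B$ of a Polish space, there is a Cantor set $P\subset B$ on which all $f_i$ are continuous.
\end{lemma}

\begin{proof}
Take an atomless probability measure on a Cantor subset of $B$, and compact sets $C_i$ of measure $>1-2^{-i-2}$ with $f_i|_{C_i}$ continuous. Then $\bigcap_iC_i$ has positive measure, so it is uncountable and contains a Cantor set.
\end{proof}

\section{Local systems and the smallest cases}\label{sec:local}

\begin{definition}\label{def:local}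
Let $0\le\alpha<\omega_1$ and let $Z$ be a Cantor space. A \emph{local system of level $\alpha$} on $Z$ consists of numbers $K,\varepsilon>0$ and, for each $A\in\Delta_{\alpha+2}(Z)$, a function $g_A\in B_\alpha(Z)$ and a Borel function $x\mapsto\lambda_x(A)$ from $Z$ to $[0,K]$, such that
\begin{itemize}
\item[(L1)] $g_{A\cup A'}=g_A+g_{A'}$ if $A\cap A'=\emptyset$;
\item[(L2)] if $A\cap A'=\emptyset$, then $\lambda_x(A\cup A')=\lambda_x(A)+\lambda_x(A')$ for all but countably many $x$;
\item[(L3)] $\lambda_x(I)=0$ whenever $I$ is clopen and $x\notin I$;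
\item[(L4)] for each $A$, $|g_A(x)|\le\lambda_x(A)+\varepsilon$ for all but countably many $x$;
\item[(L5)] $|g_Z(x)|\ge3\varepsilon$ for all $x$.
\end{itemize}
\end{definition}

Think of $g_A$ as $T\chi_A$ and of $\lambda_x$ as the part of the variation of $A\mapsto T\chi_A(x)$ that sits in every neighborhood of $x$. A local system on one Cantor space transports to every other. For a countable algebra $\mathcal B\subset\Delta_{\alpha+2}(Z)$ let $\mathrm{Ex}(\mathcal B)$ be the union of the exceptional sets in (L2) and (L4) over all members of $\mathcal B$. It is countable, and for $x\notin\mathrm{Ex}(\mathcal B)$ the function $\lambda_x$ is finitely additive on $\mathcal B$, hence monotone and finitely subadditive there, and the inequality in (L4) holds for all $A\in\mathcal B$.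

Theorem~\ref{thm:main} follows from Lemma~\ref{lem:reduction}(b) and the next two propositions.

\begin{proposition}\label{prop:localization}
Let $1\le\alpha<\beta\le\omega_1$. If $T$ and $S$ as in Lemma~\ref{lem:reduction}(b) exist, there is a local system of level $\alpha$.
\end{proposition}

\begin{proposition}\label{prop:nosystem}
For $1\le\alpha<\omega_1$ there is no local system of level $\alpha$.
\end{proposition}

If every $\Delta_{\alpha+2}$ set were $\Delta_{\alpha+1}$, then $g_A=\chi_A$, $\lambda_x(A)=\chi_A(x)$, $K=1$, $\varepsilon=1/3$ would be a local system of level $\alpha$. So Proposition~\ref{prop:nosystem} contains the strictness of the Borel hierarchy, and its proof is a category proof of that strictness made robust enough to survive the replacement of the point mass at $x$ by $\lambda_x$. The functions $g_A$ enter only through the following lemma.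

\begin{lemma}\label{lem:readout}
Given a local system of level $\alpha$ on $Z$ and disjoint $H_0,H_1\in\Delta_{\alpha+2}(Z)$, there are $\Omega_0,\Omega_1\in\Sigma_{\alpha+1}(Z)$ with $\Omega_0\cup\Omega_1=Z$ such that, for $i=0,1$, the set $\{x\in\Omega_i:\lambda_x(Z\setminus H_i)=0\}$ is countable.
\end{lemma}

\begin{proof}
Let $g=g_{H_0}$, $\Omega_0=\{|g|<2\varepsilon\}$, $\Omega_1=\{|g|>\varepsilon\}$, and let $x\notin\mathrm{Ex}(\mathcal B)$, where $\mathcal B$ is generated by $H_0$ and $H_1$. If $\lambda_x(Z\setminus H_0)=0$, then $|g_{Z\setminus H_0}(x)|\le\varepsilon$ by (L4), and $g=g_Z-g_{Z\setminus H_0}$ gives $|g(x)|\ge2\varepsilon$ by (L5), so $x\notin\Omega_0$. If $\lambda_x(Z\setminus H_1)=0$, then $\lambda_x(H_0)=0$, so $|g(x)|\le\varepsilon$ and $x\notin\Omega_1$.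
\end{proof}

The task is therefore to find $H_0,H_1$ for which the sets $\{x:\lambda_x(Z\setminus H_i)=0\}$ are so large and so interlaced that no such $\Omega_0,\Omega_1$ exist.

\begin{example}[level $0$]\label{ex:level0}
There is no local system of level $0$. Let $Z=2^\omega$ and let $H_i$ be the open set of all $x\ne0^\infty$ such that the least $n$ with $x_n=1$ has parity $i$. If $x\in H_i$ and $n$ is that index, then $I=N_{x|(n+1)}\subset H_i$, and off a countable set $\lambda_x(Z\setminus H_i)\le\lambda_x(Z\setminus I)=0$ by (L3). By Lemma~\ref{lem:readout} the open set $\Omega_i\cap H_i$ is countable, hence empty. But $0^\infty$ lies in some $\Omega_i$, and every neighborhood of $0^\infty$ meets $H_i$.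
\end{example}

At level $1$ one replaces the clopen condition ``$x_n=1$'' by a closed one. Let points of $Z$ be $0$-$1$ matrices with infinitely many rows, let $F_n$ be the closed set of $x$ whose $n$-th row vanishes, and let $H_i$ be the $\Sigma_2$ set of $x$ such that the least $n$ with $x\in F_n$ exists and has parity $i$. To repeat the argument we need $\lambda_x(F_m)=0$ for $x\notin F_m$, which follows from (L3), and $\lambda_x(Z\setminus F_n)=0$ for $x\in F_n$, which does not. The set $Z\setminus F_n$ is a disjoint union of countably many clopen sets, each $\lambda_x$-null, but $\lambda_x$ is only finitely additive. At a single point this is a true obstruction: if $x_k\to x$ with $x_k\notin F_n$, the ultrafilter limit $\lambda(A)=\lim_{\mathcal U}\chi_A(x_k)$ satisfies (L3) at $x$ and $\lambda(Z\setminus F_n)=1$.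

The remedy is to index the clopen pieces by $2^{<\omega}$ and to keep only the pieces along one branch. Different branches share finitely many pieces, and $\lambda_x$ has mass at most $K$, so few branches can be charged.

\begin{lemma}[thinning]\label{lem:thinning}
Let a local system of level $\alpha$ on $Z$ be given. Let $E_l$ $(l\in2^{<\omega})$ be pairwise disjoint sets such that all $E_l$ and all $U^\zeta=\bigcup_{l\sqsubseteq\zeta}E_l$ $(\zeta\in2^\omega)$ are in $\Delta_{\alpha+2}(Z)$. Let $F\subset Z$ carry a Polish topology without isolated points that is finer than the topology of $Z$, and assume that for comeager many $x\in F$ we have $\lambda_x(E_l)=0$ for all $l$. Then for all but countably many $\zeta$, the set $\{x\in F:\lambda_x(U^\zeta)>0\}$ is meager in $F$.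
\end{lemma}

\begin{proof}
Otherwise there is $n\ge1$ such that $F^\zeta=\{x\in F:\lambda_x(U^\zeta)>1/n\}$ is non-meager for uncountably many $\zeta$. Each $F^\zeta$ is Borel in $F$, so it is comeager in a nonempty member of a fixed countable base, and one such member $G$ serves infinitely many $\zeta$. Pick distinct $\zeta_1,\dots,\zeta_N$ among them with $N>nK$, and let $\mathcal B$ be generated by the $E_l$ and the $U^{\zeta_i}$. By Baire's theorem there is $x\in G\cap\bigcap_iF^{\zeta_i}$ outside $\mathrm{Ex}(\mathcal B)$ with $\lambda_x(E_l)=0$ for all $l$. For $i\ne j$ the set $U^{\zeta_i}\cap U^{\zeta_j}$ is the union of the finitely many $E_l$ with $l\sqsubseteq\zeta_i$ and $l\sqsubseteq\zeta_j$, so it is $\lambda_x$-null. Therefore $N/n<\sum_i\lambda_x(U^{\zeta_i})=\lambda_x(\bigcup_iU^{\zeta_i})\le K$, a contradiction.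
\end{proof}

Thinning has a price. Index the entries of row $n$ by $2^{<\omega}$, let $E_{n,l}$ be the clopen set of $x$ whose first entry $1$ in row $n$ (in the order $l_0,l_1,\dots$) is at $l$, and replace $F_n$ by the larger closed set $C_n=Z\setminus U_n^{\zeta_n}$, where $U_n^\zeta=\bigcup_{l\sqsubseteq\zeta}E_{n,l}$. A point $x\notin F_n$ may now lie in $C_n$, unless we admit only those $x$ whose entries $1$ in row $n$ lie on the branch $\zeta_n$. So the space shrinks to a nowhere dense subset of itself with each choice of a branch, and ``comeager many $x$'' changes its meaning. Two rows show the difficulty and its resolution.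

\begin{example}[two rows]\label{ex:tworows}
Let a local system on $Z=2^{\{0,1\}\times2^{<\omega}}$ be given. Write $\operatorname{supp}_ix=\{l:x(i,l)=1\}$ and let $F_i(\zeta)$ be the Cantor set of all $x$ with $\operatorname{supp}_ix=\emptyset$ and $l\sqsubseteq\zeta$ for all $l\in\operatorname{supp}_{1-i}x$. We want $\zeta_0,\zeta_1$ such that $\lambda_x(U_0^{\zeta_0})=0$ for comeager many $x\in F_0(\zeta_1)$ and $\lambda_x(U_1^{\zeta_1})=0$ for comeager many $x\in F_1(\zeta_0)$. Lemma~\ref{lem:thinning} excludes countably many $\zeta_0$ for each $\zeta_1$ and countably many $\zeta_1$ for each $\zeta_0$, with no control on the dependence; this is circular.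

Choose $\zeta_0$ in a space that contains all $F_0(\zeta)$ at once, namely the closed set $F_0^*$ of $x$ with $\operatorname{supp}_0x=\emptyset$ and $\operatorname{supp}_1x$ a chain. It has no isolated points, since a finite chain can be prolonged by, and an infinite chain can be deprived of, an element of arbitrarily large length. By (L3) and Lemma~\ref{lem:thinning} there are $\zeta_0$ and dense open $O_k\subset F_0^*$ with $\lambda_x(U_0^{\zeta_0})=0$ on $\bigcap_kO_k$. Lemma~\ref{lem:thinning} in $F_1(\zeta_0)$ now excludes countably many $\zeta_1$, and it remains to see that for comeager many $\zeta$ each $O_k\cap F_0(\zeta)$ is dense in $F_0(\zeta)$. Fix $k$, a finite prescription $p$ of entries in row $1$, and $s\in2^{<\omega}$ longer than all elements of $\operatorname{dom}p$. If some $l\in p^{-1}(1)$ is not an initial segment of $s$, then for $\zeta\in N_s$ no point of $F_0(\zeta)$ obeys $p$. Otherwise $p\cup\{(s,1)\}$ is obeyed by a point of $F_0^*$, so it extends to a finite $q$ such that $q^{-1}(1)$ is a chain and all points of $F_0^*$ obeying $q$ are in $O_k$. If $s'\sqsupseteq s$ is the longest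 element of $q^{-1}(1)$, then for all $\zeta\in N_{s'}$ the point with $\operatorname{supp}_0x=\emptyset$ and $\operatorname{supp}_1x=q^{-1}(1)$ lies in $F_0(\zeta)\cap O_k$ and obeys $p$. So the $\zeta$ that are good for $(k,p)$ contain a dense open set, and there are countably many pairs $(k,p)$.
\end{example}

Three things remain for the general case. Higher levels need rows of rows, organized by a well-founded tree, and a finer Polish topology in which the analogues of the sets $F_n$ are open (Section~\ref{sec:tree}). With infinitely many branches to choose, the finite prescriptions $q$ found along the way must survive all later choices; this is ensured by promising initial segments of future branches (Section~\ref{sec:branches}). And the last sentence of Example~\ref{ex:level0} must be replaced by a category lemma (Section~\ref{sec:end}).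

\section{From operators to a local system}\label{sec:localization}

We prove Proposition~\ref{prop:localization}. Let $X=Y=2^\omega$ and $T,S$ be as in Lemma~\ref{lem:reduction}(b), and put $K=\|T\|>0$, $a=\|S\|>0$, $\mathcal D=\Delta_{\beta+1}(Y)$. For $x\in X$ and $A\in\mathcal D$ let
$$\mu_x(A)=T\chi_A(x).$$
This is finitely additive in $A$ and Borel in $x$, and $\sum_i|\mu_x(A_i)|\le K$ for disjoint $A_1,\dots,A_n$, as one sees by applying $T$ to $\sum_i\epsilon_i\chi_{A_i}$ with suitable $|\epsilon_i|=1$. For a countable algebra $\mathcal A\subset\mathcal D$ and $A\in\mathcal A$ let $|\mu_x|_{\mathcal A}(A)$ be the supremum of $\sum_i|\mu_x(A_i)|$ over finite partitions of $A$ into members of $\mathcal A$. It is at most $K$, Borel in $x$ (a countable supremum), increasing in $\mathcal A$, and finitely additive in $A$ (refining a partition does not decrease the sum).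

If $S$ is the inclusion of $C(2^\omega)$, then $\mu_x(I)=\chi_I(x)$ for clopen $I$, and one would like to take $g_A=T\chi_A$ and for $\lambda_x$ the part of the variation of $\mu_x$ near $x$. There are four obstacles. The variation over the uncountable algebra $\mathcal D$ has no reason to be Borel in $x$. For general $S$ there is no point of $Y$ that corresponds to $x$, and one must find where $\mu_x$ carries the mass responsible for $TSf(x)=f(x)$. This mass may sit on nonprincipal ultrafilters. And $\mu_x$ may have further mass elsewhere, which has to be cut away to get (L4). We take these in turn.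

\subsection*{Stabilizing the variation}

\begin{lemma}\label{lem:stable}
There are a Cantor set $Q_0\subset X$ and a countable algebra $\mathcal A\subset\mathcal D$, containing the clopen sets and with $S(C(X))\subset\overline{\operatorname{span}}\{\chi_A:A\in\mathcal A\}$, such that for all countable algebras $\mathcal A\subset\mathcal A'\subset\mathcal A''\subset\mathcal D$ and all but countably many $x\in Q_0$, we have $|\mu_x|_{\mathcal A''}=|\mu_x|_{\mathcal A'}$ on $\mathcal A'$.
\end{lemma}

\begin{proof}
For a Cantor set $P\subset X$ let $v(P)$ be the supremum of all $v\ge0$ for which there are a Cantor set $P'\subset P$ and a countable algebra $\mathcal A'\subset\mathcal D$ with $|\mu_x|_{\mathcal A'}(Y)\ge v$ for all $x\in P'$. Then $v(P)\le K$, and $v(P')\le v(P)$ if $P'\subset P$. Every Cantor set $P'$ contains, for every $n$, a Cantor set $P''$ for which some countable algebra gives variation at least $v(P')-2^{-n}\ge v(P'')-2^{-n}$ on $P''$ (if $v(P')\le2^{-n}$ any algebra serves).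

Since $S(C(X))$ is separable, Lemma~\ref{lem:baire}(b) gives a countable algebra $\mathcal A_{-1}\subset\mathcal D$ that contains the clopen sets and whose simple functions have $S(C(X))$ in their closure. By recursion on $n=|s|$ build Cantor sets $P_s$ and countable algebras $\mathcal A_{-1}\subset\mathcal A_0\subset\mathcal A_1\subset\cdots\subset\mathcal D$ such that $P_{s0},P_{s1}\subset P_s$ are disjoint, $\operatorname{diam}P_s\to0$ uniformly as $|s|\to\infty$, and
$$|\mu_x|_{\mathcal A_n}(Y)\ge v(P_s)-2^{-n}\qquad(x\in P_s,\ |s|=n).$$
At stage $n$ take small disjoint Cantor sets $P'$ in the preceding ones, let the $P_s$ be the corresponding $P''$, and let $\mathcal A_n$ be generated by $\mathcal A_{n-1}$ and the $2^n$ algebras obtained. Put $Q_0=\bigcap_n\bigcup_{|s|=n}P_s$, a Cantor set, and $\mathcal A=\bigcup_n\mathcal A_n$.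

Let $\mathcal A\subset\mathcal A'\subset\mathcal A''$. By the definition of $v(P_s)$, the Borel set $\{x\in P_s:|\mu_x|_{\mathcal A''}(Y)\ge v(P_s)+2^{-|s|}\}$ contains no Cantor set, so it is countable. For $x\in Q_0$ outside all these sets, $|\mu_x|_{\mathcal A''}(Y)\le|\mu_x|_{\mathcal A}(Y)+2\cdot2^{-n}$ for all $n$, so $|\mu_x|_{\mathcal A''}(Y)=|\mu_x|_{\mathcal A'}(Y)=|\mu_x|_{\mathcal A}(Y)$. For $A\in\mathcal A'$ the inequality $|\mu_x|_{\mathcal A'}\le|\mu_x|_{\mathcal A''}$ holds at $A$ and at $Y\setminus A$, and the sums agree, so equality holds at $A$.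
\end{proof}

\subsection*{Locating the mass}
On the countable algebra $\mathcal A$ we can trade finite additivity for countable additivity. Let $L$ be the Stone space of $\mathcal A$: its points are the ultrafilters $u$ of $\mathcal A$, and $A\mapsto\hat A=\{u:A\in u\}$ is a Boolean isomorphism of $\mathcal A$ onto the clopen algebra of $L$. The space $L$ is compact, zero-dimensional and metrizable. Since $\hat A\ne\emptyset$ if and only if $A\ne\emptyset$, the assignment $\chi_A\mapsto\chi_{\hat A}$ extends to an isometry $f\mapsto\hat f$ of $\overline{\operatorname{span}}\{\chi_A:A\in\mathcal A\}$ onto $C(L)$. Let $\nu_x$ be the measure on $L$ that represents $\hat f\mapsto Tf(x)$. Then $\nu_x(\hat A)=\mu_x(A)$, Lemma~\ref{lem:kernel} applies to $(\nu_x)$, and $|\nu_x|(\hat A)=|\mu_x|_{\mathcal A}(A)$ by \eqref{eq:variation}.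

Each $u\in L$ contains exactly one cylinder $N_s\subset Y$ of each length, and these decrease to a point $\operatorname{pt}(u)\in Y$. Then $\operatorname{pt}^{-1}(W)=\hat W$ for clopen $W\subset Y$, so $\operatorname{pt}$ is continuous. For $A\in\mathcal A$ let $R_A=\hat A\cap\operatorname{pt}^{-1}(Y\setminus A)$, the Borel set of ultrafilters that contain $A$ and converge to a point outside $A$, and let $L_{\mathrm{pt}}=L\setminus\bigcup_{A\in\mathcal A}R_A$. If $u\in L_{\mathrm{pt}}$, then $u\subset\{A\in\mathcal A:\operatorname{pt}(u)\in A\}$, and equality holds because $u$ is maximal. So $\operatorname{pt}$ is injective on $L_{\mathrm{pt}}$.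

The next lemma is the only place where $S$ is used. It produces disjoint sets $\varphi^{-1}(x)$, the fibers of a continuous map, with $\varphi^{-1}(x)$ charged by $\nu_x$.

\begin{lemma}\label{lem:fibers}
There are a compact set $C\subset L$ and a continuous map $\varphi:C\to X$ such that $X_1=\{x\in Q_0:|\nu_x|(\varphi^{-1}(x))>0\}$ is an uncountable Borel set, and either $C\subset L_{\mathrm{pt}}$ or $C\subset R_{A_0}$ for some $A_0\in\mathcal A$.
\end{lemma}

\begin{proof}
For $u\in L$ let $\kappa_u$ be the measure on $X$ that represents $f\mapsto\widehat{Sf}(u)$; then $|\kappa_u|(X)\le a$. For $f\in C(X)$,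
$$\int_L\Big(\int f\,d\kappa_u\Big)d\nu_x(u)=\int_L\widehat{Sf}\,d\nu_x=TSf(x)=f(x).$$
Take $f=\chi_{N_{x|n}}$ and let $n\to\infty$. Dominated convergence gives $1=\int\kappa_u(\{x\})\,d\nu_x(u)$. Let $J=\{(x,u):|\kappa_u(\{x\})|\ge1/(2K)\}$ and $J_x=\{u:(x,u)\in J\}$. The function $(x,u)\mapsto\kappa_u(N_{x|n})$ equals $\widehat{S\chi_{N_s}}(u)$ on $N_s\times L$, $|s|=n$, so it is continuous, its limit $\kappa_u(\{x\})$ is Borel, and $J$ is Borel. From $1\le a|\nu_x|(J_x)+K/(2K)$ we get $|\nu_x|(J_x)>0$ for every $x$. For fixed $u$ there are at most $2Ka$ points $x$ with $(x,u)\in J$. By the Lusin--Novikov theorem \cite[18.10]{K}, a Borel set with countable sections is a countable union of graphs of Borel maps with Borel domains; so there are Borel maps $\varphi_i:L_i\to X$ with $J_x=\bigcup_i\varphi_i^{-1}(x)$ for all $x$.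

The countably many sets $\varphi_i^{-1}(x)\cap L_*$, with $i\in\omega$ and $L_*\in\{L_{\mathrm{pt}}\}\cup\{R_A:A\in\mathcal A\}$, cover $J_x$. Hence for some $i$ and $L_*$ the set $X_0=\{x\in Q_0:|\nu_x|(\varphi_i^{-1}(x)\cap L_*)>0\}$ is uncountable, and it is Borel by Lemma~\ref{lem:kernel}. To make $\varphi_i$ continuous without losing mass for most $x$, average: let $m$ be an atomless probability measure on a Cantor subset of $X_0$ and
$$\eta(F)=\int|\nu_x|\big(F\cap L_*\cap\varphi_i^{-1}(x)\big)\,dm(x),$$
a nonzero finite Borel measure on $L$ carried by $L_*\cap L_i$. Lusin's theorem gives a compact $C\subset L_*\cap L_i$ with $\varphi=\varphi_i|_C$ continuous and $\eta(C)>0$. Then $X_1$ is Borel and $m(X_1)>0$, so $X_1$ is uncountable.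
\end{proof}

\subsection*{Pulling sets back to $Y$}
To define $g_A$ for $A\subset X$ we need a subset of $Y$ to feed into $T$, hence a map from $Y$ to $X$ that imitates $\varphi$. If $C\subset L_{\mathrm{pt}}$, then $C$ is a copy of a compact subset of $Y$ and $\varphi$ itself will do. If $C\subset R_{A_0}$, the ultrafilters in $C$ live on sets $E_n\subset A_0$ that decrease to $\emptyset$, and we approximate $\varphi$ on the $n$-th layer $E_n\setminus E_{n+1}$ with precision $2^{-n}$.

\begin{lemma}\label{lem:pullback}
There are a continuous map $\pi:L\to X$, sets $E_0\supset E_1\supset\cdots$ in $\mathcal A$, and a map $\psi:E_0\to X$ such that, with $\hat E_\infty=\bigcap_n\hat E_n$,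
\begin{itemize}
\item[(i)] $C\subset\hat E_\infty$ and $\pi|_C=\varphi$;
\item[(ii)] $\psi^{-1}(B)\in\mathcal D$ for every $B\in\Delta_{\alpha+2}(X)$;
\item[(iii)] if $W\subset X$ is clopen, then $\psi^{-1}(W)\in\mathcal A$ and $\widehat{\psi^{-1}(W)}\cap\hat E_\infty=\pi^{-1}(W)\cap\hat E_\infty$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Case $C\subset L_{\mathrm{pt}}$.} The map $\operatorname{pt}|_C$ is a homeomorphism onto a compact subset of $Y$. Let $\psi:Y\to X$ be a continuous extension of $\varphi\circ(\operatorname{pt}|_C)^{-1}$, let $\pi=\psi\circ\operatorname{pt}$, and let $E_n=Y$. Then (i) holds. In (ii), $\psi^{-1}(B)\in\Delta_{\alpha+2}(Y)\subset\Delta_{\beta+1}(Y)$ because $\alpha+1\le\beta$. In (iii), $\psi^{-1}(W)$ is clopen and $\widehat{\psi^{-1}(W)}=\operatorname{pt}^{-1}(\psi^{-1}(W))=\pi^{-1}(W)$.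

\emph{Case $C\subset R_{A_0}$.} Here $C\subset\hat A_0$ and $\operatorname{pt}(C)\cap A_0=\emptyset$. Let $\pi$ be a continuous extension of $\varphi$, let $Y=V_0\supset V_1\supset\cdots$ be clopen with intersection $\operatorname{pt}(C)$, and put $E_n=A_0\cap V_n$ and $D_n=E_n\setminus E_{n+1}$. Then $C\subset\hat A_0\cap\operatorname{pt}^{-1}(V_n)=\hat E_n$, which gives (i), and $\bigcap_nE_n=\emptyset$, so $E_k$ is the disjoint union of the $D_n$, $n\ge k$. For clopen $W\subset X$ let $G_W\in\mathcal A$ be the set with $\hat G_W=\pi^{-1}(W)$, and write $G_s=G_{N_s}$. The map $W\mapsto G_W$ is a Boolean homomorphism, so $\{G_s:|s|=n\}$ partitions $Y$. Define $\psi(y)=s0^\infty$ for $y\in D_n\cap G_s$, $|s|=n$.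

For any $B\subset X$ put $H_n=\bigcup\{G_s:|s|=n,\ s0^\infty\in B\}\in\mathcal A$. Then $\psi^{-1}(B)=\bigcup_n(D_n\cap H_n)$ and $Y\setminus\psi^{-1}(B)=(Y\setminus A_0)\cup\bigcup_n(D_n\setminus H_n)$ are both countable unions of members of $\mathcal A$, hence $\Sigma_{\beta+1}$; this gives (ii). For (iii) let $B=W$ be a union of cylinders of length $k$. If $y\in E_k$, then $y\in D_n\cap G_s$ with $|s|=n\ge k$. Now $N_s$ is contained in $W$ or disjoint from it, so $\psi(y)\in W$ if and only if $N_s\subset W$, if and only if $y\in G_W$. Thus $\psi^{-1}(W)=(G_W\cap E_k)\cup\bigcup_{n<k}(D_n\cap H_n)\in\mathcal A$ and $\widehat{\psi^{-1}(W)}\cap\hat E_k=\pi^{-1}(W)\cap\hat E_k$.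
\end{proof}

Apart from $\beta\ge2$ in Lemma~\ref{lem:reduction}, the hypothesis $\alpha<\beta$ is used only for (ii) in the first case. For $\beta=\alpha$ and $S,T$ the inclusions one has $\nu_x$ equal to the point mass at the principal ultrafilter of $x$, the first case occurs, and $T\chi_B$ is not defined for $B\in\Delta_{\alpha+2}\setminus\Delta_{\alpha+1}$.

\subsection*{Cutting away the rest of the mass}

\begin{proof}[Proof of Proposition~\ref{prop:localization}]
Let $x\in X_1$ and $\Phi_x=\pi^{-1}(x)\cap\hat E_\infty$. By (i), $\Phi_x\supset\varphi^{-1}(x)$, so $|\nu_x|(\Phi_x)>0$. By \eqref{eq:variation} for the measure $\nu_x(\,\cdot\cap\Phi_x)$ there is $A_1\in\mathcal A$ with $\nu_x(\hat A_1\cap\Phi_x)\ne0$. Choose a rational $\varepsilon>0$ and then $n_0$ with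
\begin{equation}\label{eq:choice}
|\nu_x(\hat A_1\cap\Phi_x)|\ge4\varepsilon,\qquad|\nu_x|(\hat E_{n_0}\setminus\hat E_\infty)<\varepsilon/2.
\end{equation}
There are countably many triples $(A_1,\varepsilon,n_0)$, so for one of them, now fixed, the set $X_2$ of all $x\in X_1$ satisfying \eqref{eq:choice} is uncountable; it is Borel by Lemma~\ref{lem:kernel}.

Let $\sigma_x(B)=|\nu_x|(\pi^{-1}(B\setminus\{x\}))$ for Borel $B\subset X$; this is the mass over points other than $x$. The functions $x\mapsto\sigma_x(N_s)$ are Borel by Lemma~\ref{lem:kernel}, so by Lemma~\ref{lem:continuity} they are all continuous on some Cantor set $P\subset X_2$. Fix $x_0\in P$. Since $\sigma_{x_0}(N_{x_0|n})\to\sigma_{x_0}(\{x_0\})=0$, some cylinder $V'\ni x_0$ has $\sigma_{x_0}(V')<\varepsilon/2$, and by continuity there is a cylinder $V$ with $x_0\in V\subset V'$ and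
\begin{equation}\label{eq:small}
\sigma_x(V)\le\sigma_x(V')<\varepsilon/2\qquad\text{for all }x\in Q:=P\cap V.
\end{equation}
The set $Q\subset Q_0$ is a Cantor set, and it will carry the local system. Let $r:V\to Q$ be a retraction, and for $A\in\Delta_{\alpha+2}(Q)$ put
$$\Psi(A)=E_{n_0}\cap\psi^{-1}(r^{-1}(A)),\qquad g_A=T(\chi_{A_1\cap\Psi(A)})|_Q.$$
As $V$ is clopen, $r^{-1}(A)\in\Delta_{\alpha+2}(X)$, so $\Psi(A)\in\mathcal D$ by (ii) and $g_A\in B_\alpha(Q)$. Being a preimage map, $\Psi$ commutes with unions, intersections and differences; this gives (L1).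

Let $I\subset Q$ be clopen and $W=r^{-1}(I)$, a clopen subset of $X$ contained in $V$. By (iii), $\Psi(I)\in\mathcal A$, and $\widehat{\Psi(I)}$ is the union of $\pi^{-1}(W)\cap\hat E_\infty$ and a subset of $\hat E_{n_0}\setminus\hat E_\infty$. Two estimates follow from \eqref{eq:choice} and \eqref{eq:small}. If $x\in Q\setminus I$, then $r(x)=x\notin I$, so $x\notin W$ and
\begin{equation}\label{eq:far}
|\mu_x|_{\mathcal A}(\Psi(I))=|\nu_x|(\widehat{\Psi(I)})\le\sigma_x(W)+|\nu_x|(\hat E_{n_0}\setminus\hat E_\infty)<\varepsilon.
\end{equation}
If $I=Q$, then $W=V$, and for $x\in Q$ the set $\hat A_1\cap\widehat{\Psi(Q)}$ is the disjoint union of $\hat A_1\cap\Phi_x$, a subset of $\pi^{-1}(V\setminus\{x\})$, and a subset of $\hat E_{n_0}\setminus\hat E_\infty$. Hence $|g_Q(x)|=|\nu_x(\hat A_1\cap\widehat{\Psi(Q)})|\ge4\varepsilon-\varepsilon$, which is (L5).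

For $A\in\Delta_{\alpha+2}(Q)$ let $\mathcal A[A]\subset\mathcal D$ be the countable algebra generated by $\mathcal A$ and the sets $\Psi(A\cap I)$, $I\subset Q$ clopen. With $I_n(x)=Q\cap N_{x|n}$ put
$$\lambda_x(A)=\lim_n|\mu_x|_{\mathcal A[A]}\big(\Psi(A\cap I_n(x))\big),$$
the limit of a decreasing sequence in $[0,K]$. The $n$-th term is Borel on each of the finitely many sets where $x|n$ is constant, so $\lambda_x(A)$ is Borel in $x$. For (L3): if $x\notin I$ with $I$ clopen, then $I\cap I_n(x)=\emptyset$ for large $n$. For (L2): let $\mathcal A''$ be generated by $\mathcal A[A]$, $\mathcal A[A']$ and $\mathcal A[A\cup A']$. By Lemma~\ref{lem:stable}, off a countable set the three variations can be replaced by $|\mu_x|_{\mathcal A''}$, which is additive, and $\Psi((A\cup A')\cap I_n(x))$ is the disjoint union of $\Psi(A\cap I_n(x))$ and $\Psi(A'\cap I_n(x))$. For (L4): since $\Psi(A)\subset\Psi(A\cap I_n(x))\cup\Psi(Q\setminus I_n(x))$,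
$$|g_A(x)|=|\mu_x(A_1\cap\Psi(A))|\le|\mu_x|_{\mathcal A[A]}\big(\Psi(A\cap I_n(x))\big)+|\mu_x|_{\mathcal A[A]}\big(\Psi(Q\setminus I_n(x))\big).$$
Off a countable set, $|\mu_x|_{\mathcal A[A]}=|\mu_x|_{\mathcal A}$ on $\mathcal A$ by Lemma~\ref{lem:stable}, so the last term is less than $\varepsilon$ for all $n$ by \eqref{eq:far}. Let $n\to\infty$.
\end{proof}

\section{The tree and the spaces $Z_\Gamma$}\label{sec:tree}

From now on $1\le\alpha<\omega_1$, and we assume that a local system of level $\alpha$ exists; we place it on the Cantor space $Z$ defined below and derive a contradiction.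

\subsection*{The tree}
For each countable limit ordinal $\rho$ fix $1\le\rho_0<\rho_1<\cdots\to\rho$. Let $\mathbb T$ be the tree whose nodes $t$ carry ranks $\operatorname{rk}(t)$ as follows. The root $o$ has rank $\alpha+1$. A node $t$ of rank $\rho\ge1$ has children $tl$, $l\in2^{<\omega}$; if $\rho=\sigma+1$ all children have rank $\sigma$, and if $\rho$ is a limit, then $\operatorname{rk}(tl)=\rho_{|l|}$. Nodes of rank $0$ are \emph{leaves} and have no children. Ranks decrease along branches, so $\mathbb T$ is well-founded, and it is countable. Let $\Lambda$ be the set of leaves, $\mathbb T^\circ$ the set of nodes that are neither the root nor leaves, and $\mathbb T_t$ the set consisting of $t$ and all its descendants. The children of a node of rank $1$ are leaves; the children of a node of rank $\ge2$, such as the root, lie in $\mathbb T^\circ$.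

Let $Z=2^\Lambda$ with the product topology $\tau$; Borel classes always refer to $\tau$. Each $x\in Z$ extends to $\bar x:\mathbb T\to\{0,1\}$ by recursion on rank: $\bar x(t)=x_t$ for leaves, and otherwise $\bar x(t)=1$ if and only if $\bar x(tl)=0$ for all $l$. We say that $t$ is \emph{true} or \emph{false} at $x$ according as $\bar x(t)$ is $1$ or $0$. For $\operatorname{rk}(t)\ge1$ the set $\{x:\bar x(t)=1\}$ is $\Pi_{\operatorname{rk}(t)}$, by induction, being an intersection of clopen sets or of $\Sigma_\rho$ sets with $\rho<\operatorname{rk}(t)$. For $\alpha=1$ the children of the root are the rows of Section~\ref{sec:local}, and a row is true when it vanishes. Let $\tau^+\supset\tau$ be the topology on $Z$ generated by the sets $\{x:\bar x(t)=i\}$.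

\subsection*{Configurations}
A configuration records an intermediate stage of the choice of branches: at \emph{processed} nodes $t\in\mathcal P$ a branch $z_t$ has been chosen, and at the other nodes only an initial segment $c(t)$ of the future branch has been promised.

\begin{definition}\label{def:config}
A \emph{configuration} $\Gamma=(\mathcal P,z,c)$ consists of a set $\mathcal P\subset\mathbb T^\circ$ with $\mathbb T_t\cap\mathbb T^\circ\subset\mathcal P$ for all $t\in\mathcal P$, a map $z:\mathcal P\to2^\omega$, and a map $c:\mathbb T^\circ\setminus\mathcal P\to2^{<\omega}$. A partial function $p:\mathbb T\to\{0,1\}$ is \emph{$\Gamma$-consistent} if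
\begin{itemize}
\item[(c1)] there are no $t,l$ with $p(t)=p(tl)=1$;
\item[(c2)] for $t\in\mathcal P$: $p(tl)=1$ implies $l\sqsubseteq z_t$;
\item[(c3)] for $t\in\mathbb T^\circ\setminus\mathcal P$: $\{l:p(tl)=1\}\cup\{c(t)\}$ is a chain.
\end{itemize}
A \emph{$\Gamma$-condition} is a finite $\Gamma$-consistent $p$. Let $Z_\Gamma=\{x\in Z:\bar x\text{ is }\Gamma\text{-consistent}\}$ with the topology $\tau^+$, and $[p]_\Gamma=\{x\in Z_\Gamma:p\subset\bar x\}$ for finite partial $p$.
\end{definition}

No restriction other than (c1) is put on the children of the root. A node $s$ is \emph{fresh} for a finite $p$ if $\mathbb T_s\cap\operatorname{dom}p=\emptyset$; all but finitely many children of any node are fresh. We write $p(t)\ne1$ for ``$t\notin\operatorname{dom}p$ or $p(t)=0$''. Two ways of extending a $\Gamma$-condition $p$ will be used repeatedly. Giving the value $0$ to nodes outside $\operatorname{dom}p$ keeps it consistent. And if $p(t)\ne1$ and $tl$ is fresh, then $p\cup\{(tl,1)\}$ satisfies (c1), so it is consistent as soon as (c2) or (c3) holds at $t$.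

\begin{lemma}\label{lem:space}
The space $Z_\Gamma$ is Polish without isolated points. The sets $[p]_\Gamma$ form a base, and $[p]_\Gamma\ne\emptyset$ if and only if $p$ is a $\Gamma$-condition.
\end{lemma}

\begin{proof}
The map $x\mapsto\bar x$ is a homeomorphism of $Z_\Gamma$ onto the set of $f\in2^{\mathbb T}$ that are $\Gamma$-consistent and satisfy ``$f(t)=0\Rightarrow\exists l\ f(tl)=1$'' at every non-leaf $t$; indeed such an $f$ equals $\bar x$ for $x=f|_\Lambda$ by induction on rank. Consistency is a closed condition and the other requirements are countably many open conditions, so this set is $G_\delta$ and $Z_\Gamma$ is Polish. The sets $[p]_\Gamma$ form a base by the definition of $\tau^+$, and a restriction of a consistent function is consistent.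

Let $p$ be a $\Gamma$-condition. Define $f\in2^{\mathbb T}$ from the root outward. Put $f(o)=p(o)$ if this is defined and $f(o)=0$ otherwise. If $f(t)=1$, all children of $t$ get the value $0$. If $f(t)=0$ and $t$ is not a leaf, children in $\operatorname{dom}p$ keep their $p$-values; if none of these is $1$, choose a fresh child $tl$, with $l\sqsubseteq z_t$ if $t\in\mathcal P$ and $l\sqsupseteq c(t)$ if $t\in\mathbb T^\circ\setminus\mathcal P$ (infinitely many $l$ qualify), and put $f(tl)=1$; all other children get the value $0$. We check $p\subset f$ at a node $tl\in\operatorname{dom}p$. If $f(t)=0$, this holds by construction. If $f(t)=1$, then $t$ is not fresh, so it received its value from $p(t)=1$, and $p(tl)=0=f(tl)$ by (c1). The true children of a node under $f$ are either those under $p$ or a single chosen one, so $f$ is consistent, and every false non-leaf has a true child. Thus $f=\bar x$ with $x\in[p]_\Gamma$.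

Finally, let $u$ be a fresh child of the root and $s=u\emptyset$ its child indexed by the empty sequence; $u\in\mathbb T^\circ$ because $\alpha\ge1$. Both $p\cup\{(s,0)\}$ and $p\cup\{(s,1)\}$ are conditions, since $\emptyset$ is an initial segment of everything. So $[p]_\Gamma$ has at least two points.
\end{proof}

Two consequences are used without comment. If $\emptyset\ne[p]_\Gamma\subset[p_0]_\Gamma$, then $p\cup p_0$ is a condition defining the same set; so a $\tau$-Borel set that is non-meager in $[p_0]_\Gamma$ is comeager in $[p]_\Gamma$ for some condition $p\supset p_0$. And for $\tau^+$-open $O\subset Z$, the set $O\cap Z_\Gamma$ is dense in $Z_\Gamma$ if and only if every $\Gamma$-condition $p$ extends to a $\Gamma$-condition $q$ with $[q]_\Gamma\subset O$.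

Write $\Gamma\le\Gamma'$ if $\mathcal P\subset\mathcal P'$, $z\subset z'$, $c(t)\sqsubseteq c'(t)$ for $t\in\mathbb T^\circ\setminus\mathcal P'$, and $c(t)\sqsubseteq z'_t$ for $t\in\mathcal P'\setminus\mathcal P$: promises are kept. The relation is transitive; for $t\in\mathcal P''\setminus\mathcal P$ one has $c(t)\sqsubseteq z'_t=z''_t$ or $c(t)\sqsubseteq c'(t)\sqsubseteq z''_t$ according as $t\in\mathcal P'$ or not. If $\Gamma\le\Gamma'$, then $\Gamma'$-consistent functions are $\Gamma$-consistent, so $Z_{\Gamma'}\subset Z_\Gamma$. Indeed, an $l$ comparable with $c'(t)\sqsupseteq c(t)$ is comparable with $c(t)$, and initial segments of $z'_t$ are comparable with each other and with $c(t)$.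

\subsection*{The thinned sets}
Fix $\Gamma$. For a leaf $s$ let $C_s=\{x\in Z:x_s=1\}$. If $t$ is a non-leaf all of whose children are leaves or in $\mathcal P$, and $C_{tl}$ is defined for all $l$, put
$$E_{t,l_n}=C_{tl_n}\setminus\bigcup_{m<n}C_{tl_m},\qquad U_t^\zeta=\bigcup_{l\sqsubseteq\zeta}E_{t,l}\quad(\zeta\in2^\omega),$$
and if moreover $t\in\mathcal P$, put
$$U_t=U_t^{z_t},\qquad C_t=Z\setminus U_t,\qquad M_t=\{x\in Z:\bar x(t)=1,\ \lambda_x(U_t)>0\}.$$
By recursion on rank this defines $C_t$ for all $t\in\mathcal P$. For fixed $t$ the sets $E_{t,l}$ are pairwise disjoint. By induction $E_{t,l}\in\Delta_{\operatorname{rk}(t)}$, $U_t^\zeta\in\Sigma_{\operatorname{rk}(t)}$ and $C_t\in\Pi_{\operatorname{rk}(t)}$, since $E_{t,l}$ is a finite Boolean combination of clopen sets or of $\Pi_\rho$ sets with $\rho<\operatorname{rk}(t)$. So all these sets lie in $\Delta_{\alpha+2}(Z)$, and $M_t$ is Borel. For $t\in\mathcal P$ the sets $U_t,C_t,M_t$ depend only on $z|_{\mathbb T_t\cap\mathbb T^\circ}$, so they do not change when $\Gamma$ is replaced by $\Gamma'\ge\Gamma$.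

The set $C_t$ stands in for ``$t$ is true'', and $M_t$ is the set of points at which $\lambda_x$ makes its first mistake about $t$. The next lemma says that no other mistakes occur.

\begin{lemma}[accuracy]\label{lem:accuracy}
Let $\mathcal S$ be a set of non-root nodes with $\mathbb T_s\subset\mathcal S$ for $s\in\mathcal S$ and $\mathcal S\cap\mathbb T^\circ\subset\mathcal P$. Let $\mathcal B$ be the algebra generated by the $C_s$, $s\in\mathcal S$, and let $x\in Z_\Gamma$ lie outside $\mathrm{Ex}(\mathcal B)\cup\bigcup_{s\in\mathcal S\cap\mathbb T^\circ}M_s$.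
\begin{itemize}
\item[(a)] For $s\in\mathcal S$: if $\bar x(s)=1$, then $\lambda_x(Z\setminus C_s)=0$, and if $\bar x(s)=0$, then $\lambda_x(C_s)=0$.
\item[(b)] Let $t$ be a non-leaf with all children in $\mathcal S$. If $\bar x(t)=1$, then $\lambda_x(E_{t,l})=0$ for all $l$. If $\bar x(t)=0$ and $n$ is least with $\bar x(tl_n)=1$, then $\lambda_x(Z\setminus E_{t,l_n})=0$.
\end{itemize}
\end{lemma}

\begin{proof}
Statement (b) for $t$ follows from (a) for the children of $t$: in the first case $\lambda_x(E_{t,l})\le\lambda_x(C_{tl})=0$, and in the second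
$$\lambda_x(Z\setminus E_{t,l_n})\le\lambda_x(Z\setminus C_{tl_n})+\sum_{m<n}\lambda_x(C_{tl_m})=0.$$
We prove (a) by induction on rank. For leaves it is (L3). Let $s\in\mathcal S\cap\mathbb T^\circ$. If $\bar x(s)=1$, then $\lambda_x(Z\setminus C_s)=\lambda_x(U_s)=0$ because $x\notin M_s$. If $\bar x(s)=0$ and $sl_n$ is the first true child, then $l_n\sqsubseteq z_s$ by (c2), so $E_{s,l_n}\subset U_s$ and $\lambda_x(C_s)\le\lambda_x(Z\setminus E_{s,l_n})=0$ by (b) for $s$.
\end{proof}

\section{Choosing the branches}\label{sec:branches}

We want a configuration with $\mathcal P=\mathbb T^\circ$ in whose space all $M_s$ are meager. Meagerness of $M_s$ in $Z_\Gamma$ says nothing about the smaller space $Z_{\Gamma'}$, so, as in Example~\ref{ex:tworows}, we carry along the dense open sets that witness it.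

\begin{definition}\label{def:good}
A pair $(\Gamma,\mathcal O)$ is \emph{good} if $\Gamma$ is a configuration, $\mathcal O$ is a nonempty countable family of $\tau^+$-open subsets of $Z$, each $O\cap Z_\Gamma$ $(O\in\mathcal O)$ is dense in $Z_\Gamma$, and $M_s\cap Z_\Gamma\cap\bigcap\mathcal O=\emptyset$ for all $s\in\mathcal P$. Write $(\Gamma,\mathcal O)\le(\Gamma',\mathcal O')$ if $\Gamma\le\Gamma'$ and $\mathcal O\subset\mathcal O'$.
\end{definition}

If $(\Gamma,\mathcal O)$ is good, each $M_s\cap Z_\Gamma$, $s\in\mathcal P$, is meager in $Z_\Gamma$. If in addition $(\Gamma,\mathcal O)\le(\Gamma',\mathcal O')$, the last requirement for $s\in\mathcal P$ is inherited by $(\Gamma',\mathcal O')$.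

\begin{lemma}[promises are harmless]\label{lem:promise}
Let $(\Gamma,\mathcal O)$ be good, and let $\Gamma'$ arise from $\Gamma$ by replacing $c(v)$ by some $c'(v)\sqsupseteq c(v)$ at finitely many $v\in\mathbb T^\circ\setminus\mathcal P$. Then $\Gamma\le\Gamma'$ and $(\Gamma',\mathcal O)$ is good.
\end{lemma}

\begin{proof}
It suffices to treat one node $v$ and to prove density. Let $O\in\mathcal O$ and let $p$ be a $\Gamma'$-condition. We need a $\Gamma'$-condition $q\supset p$ with $[q]_\Gamma\subset O$; note that $\Gamma$- and $\Gamma'$-consistency differ only in (c3) at $v$. If $p(v)=1$, take any $\Gamma$-condition $q\supset p$ with $[q]_\Gamma\subset O$; by (c1) it has no true child of $v$. If $p(v)\ne1$, let $vl$ be a fresh child such that $l$ extends the longest element of the chain $\{l':p(vl')=1\}\cup\{c'(v)\}$. Then $p\cup\{(vl,1)\}$ is a $\Gamma$-condition; extend it to a $\Gamma$-condition $q$ with $[q]_\Gamma\subset O$. Each $l'$ with $q(vl')=1$ is comparable with $l\sqsupseteq c'(v)$, hence with $c'(v)$.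
\end{proof}

\begin{lemma}[processing one node]\label{lem:process}
Let $(\Gamma,\mathcal O)$ be good, let $t\in\mathbb T^\circ\setminus\mathcal P$, and suppose that $(\mathbb T_t\cap\mathbb T^\circ)\setminus\{t\}\subset\mathcal P$. Then there is a good $(\Gamma',\mathcal O')\ge(\Gamma,\mathcal O)$ with $\mathcal P'=\mathcal P\cup\{t\}$ and $c'=c$ on $\mathbb T^\circ\setminus\mathcal P'$.
\end{lemma}

\begin{proof}
For $\zeta\in N_{c(t)}$ let $\Gamma^\zeta\ge\Gamma$ be the configuration with $\mathcal P'=\mathcal P\cup\{t\}$, $z_t=\zeta$, and all else unchanged. A finite $p$ is a $\Gamma^\zeta$-condition if and only if it is a $\Gamma$-condition and $p(tl)=1$ implies $l\sqsubseteq\zeta$.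

\emph{The new node.} Let $F=[\{(t,1)\}]_\Gamma$, a nonempty open subset of $Z_\Gamma$, hence Polish without isolated points. Apply Lemma~\ref{lem:accuracy}(b) with $\mathcal S=\mathbb T_t\setminus\{t\}$. The exceptional set there is meager in $Z_\Gamma$, so for comeager many $x\in F$ we have $\lambda_x(E_{t,l})=0$ for all $l$. By Lemma~\ref{lem:thinning}, $F^\zeta=\{x\in F:\lambda_x(U_t^\zeta)>0\}$ is meager in $F$ for all $\zeta$ outside a countable set $\Xi$.

\emph{The old witnesses.} Let $O\in\mathcal O$ and let $p$ be a $\Gamma$-condition. Call $\zeta\in N_{c(t)}$ \emph{good for $(O,p)$} if either $p$ is not a $\Gamma^\zeta$-condition or some $\Gamma^\zeta$-condition $q\supset p$ has $[q]_\Gamma\subset O$. We show that every $s\sqsupseteq c(t)$ has an extension $s'$ such that all $\zeta\in N_{s'}$ are good. We may assume that $s$ is longer than every $l$ with $p(tl)=1$. If some such $l$ is not an initial segment of $s$, then $p$ is not a $\Gamma^\zeta$-condition for any $\zeta\in N_s$. So assume that all these $l$ are initial segments of $s$. If $p(t)=1$, any $\Gamma$-condition $q\supset p$ with $[q]_\Gamma\subset O$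 has no true child of $t$ and works for all $\zeta\in N_s$. If $p(t)\ne1$, choose $l\sqsupseteq s$ with $tl$ fresh. Then $p\cup\{(tl,1)\}$ is a $\Gamma$-condition; extend it to a $\Gamma$-condition $q$ with $[q]_\Gamma\subset O$, and let $s'\sqsupseteq l$ be the longest element of the chain $\{l':q(tl')=1\}$. Then $q$ is a $\Gamma^\zeta$-condition for all $\zeta\in N_{s'}$.

By Baire's theorem in $N_{c(t)}$ there is $\zeta\notin\Xi$ that is good for all the countably many pairs $(O,p)$. Put $\Gamma'=\Gamma^\zeta$. Every $\Gamma'$-condition $p$ is a $\Gamma$-condition, so each $O\cap Z_{\Gamma'}$ is dense in $Z_{\Gamma'}$. At points of $F$ no child of $t$ is true, so $F\subset Z_{\Gamma'}$ and $F=[\{(t,1)\}]_{\Gamma'}$ is open in $Z_{\Gamma'}$ as well. Hence $M_t\cap Z_{\Gamma'}=F^\zeta$ is meager in $Z_{\Gamma'}$. Cover it by closed nowhere dense subsets $F_k$ of $Z_{\Gamma'}$, choose $\tau^+$-open $O_k$ with $O_k\cap Z_{\Gamma'}=Z_{\Gamma'}\setminus F_k$, and let $\mathcal O'=\mathcal O\cup\{O_k:k\in\omega\}$.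
\end{proof}

A node can be processed only after all its descendants, and these are infinite in number. At a limit of infinitely many steps density could be lost: a condition $q$ that witnessed density at an early stage may make children of an unprocessed node $v$ true that do not lie on the branch $z_v$ chosen later. The promises $c(v)$ prevent this. For $t\in\mathbb T^\circ$ let $\mathrm P(t)$ be the statement:
\begin{quote}
for every good $(\Gamma,\mathcal O)$ with $\mathcal P\cap\mathbb T_t=\emptyset$ there is a good $(\Gamma',\mathcal O')\ge(\Gamma,\mathcal O)$ with $\mathcal P'=\mathcal P\cup(\mathbb T_t\cap\mathbb T^\circ)$ and $c'=c$ on $\mathbb T^\circ\setminus\mathcal P'$.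
\end{quote}

\begin{lemma}[fusion]\label{lem:fusion}
Let $t$ be a node of rank $\ge2$, possibly the root, such that $\mathrm P(s)$ holds for every child $s$ of $t$. Then for every good $(\Gamma,\mathcal O)$ with $\mathcal P\cap\mathbb T_t=\emptyset$ there is a good $(\Gamma_\infty,\mathcal O_\infty)\ge(\Gamma,\mathcal O)$ with $\mathcal P_\infty=\mathcal P\cup\big((\mathbb T_t\cap\mathbb T^\circ)\setminus\{t\}\big)$ and $c_\infty=c$ on $\mathbb T^\circ\setminus\mathcal P_\infty$.
\end{lemma}

\begin{proof}
Let $t_j=tl_j$ and $R_j=\mathbb T^\circ\cap\bigcup_{i>j}\mathbb T_{t_i}$. We construct good pairs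
$$(\Gamma,\mathcal O)=(\Gamma_0,\mathcal O_0)\le(\Gamma'_0,\mathcal O_1)\le(\Gamma_1,\mathcal O_1)\le(\Gamma'_1,\mathcal O_2)\le\cdots$$
with $\mathcal P_j=\mathcal P\cup\bigcup_{i<j}(\mathbb T_{t_i}\cap\mathbb T^\circ)$ and $\mathcal P'_j=\mathcal P_{j+1}$. The pair $(\Gamma'_j,\mathcal O_{j+1})$ comes from $(\Gamma_j,\mathcal O_j)$ by $\mathrm P(t_j)$. Then we treat one pair $(O,p)$ with $O\in\mathcal O_{j+1}$ and $p:\mathbb T\to\{0,1\}$ finite partial, in an order such that every pair with $O\in\bigcup_i\mathcal O_i$ is treated at some stage; this is possible as each $\mathcal O_i$ contributes countably many pairs. If $p$ is not $\Gamma'_j$-consistent, put $\Gamma_{j+1}=\Gamma'_j$. Otherwise choose a $\Gamma'_j$-condition $q\supset p$ with $[q]_{\Gamma'_j}\subset O$, and for the finitely many $v\in R_j$ having a true child under $q$ let $c_{j+1}(v)$ be the longest element of the chain $\{l:q(vl)=1\}\cup\{c'_j(v)\}$, leaving all else unchanged. Then $(\Gamma_{j+1},\mathcal O_{j+1})$ is good by Lemma~\ref{lem:promise}.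

Let $\mathcal P_\infty=\bigcup_j\mathcal P_j$, $z_\infty=\bigcup_jz_j$, $\mathcal O_\infty=\bigcup_j\mathcal O_j$, and $c_\infty=c$ on $\mathbb T^\circ\setminus\mathcal P_\infty$, where no promise was ever changed. Then $\Gamma_j\le\Gamma_\infty$ for all $j$: if $v\in\mathcal P_\infty\setminus\mathcal P_j$, then $v\in\mathcal P_i$ for some $i>j$, and $\Gamma_j\le\Gamma_i$ gives $c_j(v)\sqsubseteq(z_\infty)_v$. Also $\Gamma'_j\le\Gamma_{j+1}\le\Gamma_\infty$. Each $s\in\mathcal P_\infty$ lies in some $\mathcal P_j$, so $M_s\cap Z_{\Gamma_\infty}\cap\bigcap\mathcal O_\infty=\emptyset$. For density let $O\in\mathcal O_\infty$ and let $p$ be a $\Gamma_\infty$-condition. The pair $(O,p)$ was treated at some stage $j$, where $p$ was $\Gamma'_j$-consistent, and we obtained $q$. This $q$ is $\Gamma_\infty$-consistent. At nodes of $\mathcal P'_j$, (c2) is the same for $\Gamma'_j$ and $\Gamma_\infty$. At $v\in R_j=\mathcal P_\infty\setminus\mathcal P_{j+1}$, $q(vl)=1$ implies $l\sqsubseteq c_{j+1}(v)\sqsubseteq(z_\infty)_v$. At nodes of $\mathbb T^\circ\setminus\mathcal P_\infty$, (c3) is the same for $\Gamma'_j$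 and $\Gamma_\infty$. Finally $[q]_{\Gamma_\infty}\subset[q]_{\Gamma'_j}\subset O$.
\end{proof}

\begin{proposition}\label{prop:final}
There is a configuration $\Gamma^*$ with $\mathcal P=\mathbb T^\circ$ such that $M_s\cap Z_{\Gamma^*}$ is meager in $Z_{\Gamma^*}$ for all $s\in\mathbb T^\circ$.
\end{proposition}

\begin{proof}
We prove $\mathrm P(t)$ for $t\in\mathbb T^\circ$ by induction on rank. If $\operatorname{rk}(t)=1$, then $\mathbb T_t\cap\mathbb T^\circ=\{t\}$ and $\mathrm P(t)$ is Lemma~\ref{lem:process}. If $\operatorname{rk}(t)\ge2$, apply Lemma~\ref{lem:fusion} and then Lemma~\ref{lem:process} to the result. Now apply Lemma~\ref{lem:fusion} to the root and the good pair given by $\mathcal P=\emptyset$, $c\equiv\emptyset$, $\mathcal O=\{Z\}$.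
\end{proof}

\section{The category lemma and the contradiction}\label{sec:end}

Fix $\Gamma^*$ as in Proposition~\ref{prop:final}; write $Z^*=Z_{\Gamma^*}$ and $[p]=[p]_{\Gamma^*}$, and say \emph{condition} for $\Gamma^*$-condition. Now (c3) is void and (c2) restricts each true node separately. So the union of two conditions is a condition as soon as they agree on common nodes and (c1) holds.

In Example~\ref{ex:level0} an open set containing $0^\infty$ could not help containing points with a first $1$ of either parity. The general principle is that, up to category, a $\Pi_\delta$ set cannot see the values at nodes of rank above $\delta$. For a condition $p$ let $p|_{\le\delta}$ be its restriction to nodes of rank $\le\delta$. One correction is needed, because a true node of high rank carries information about its children of low rank. If $t\in\mathbb T^\circ$ has limit rank and $\operatorname{rk}(t\emptyset)<\delta<\operatorname{rk}(t)$, the set $\{x:\bar x(t\emptyset)=0\}$ is $\Pi_\delta$ and contains $[\{(t,1)\}]$, but it misses the nonempty open set $[\{(t\emptyset,1)\}]$. So call $p$ \emph{$\delta$-saturated}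 if $p(t)=1$ and $\operatorname{rk}(tl)<\delta<\operatorname{rk}(t)$ imply $tl\in\operatorname{dom}p$, in which case $p(tl)=0$ by (c1). Every condition extends to a $\delta$-saturated one. A node of successor rank $>\delta$ has no children of rank $<\delta$, and a node of limit rank $\rho>\delta$ has finitely many, since $\rho_{|l|}<\delta$ bounds $|l|$; give the missing ones the value $0$.

\begin{lemma}\label{lem:category}
Let $1\le\delta\le\alpha$, let $A\in\Pi_\delta(Z,\tau)$, and let $p$ be a $\delta$-saturated condition such that $A$ is comeager in $[p]$. Then $A$ is comeager in $[p|_{\le\delta}]$.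
\end{lemma}

\begin{proof}
Induction on $\delta$. Suppose that $Z\setminus A\in\Sigma_\delta$ is non-meager in $[p|_{\le\delta}]$.

Let $\delta=1$. Pick $x\in[p|_{\le1}]\setminus A$ and a finite $\Lambda_0\subset\Lambda$ such that no $y$ with $y|_{\Lambda_0}=x|_{\Lambda_0}$ is in $A$. The conditions $p$ and $x|_{\Lambda_0}$ agree on common nodes, which are leaves, because $p|_{\le1}\subset\bar x$. If (c1) failed for their union, there would be a leaf $tl\in\Lambda_0$ with $p(t)=1=x_{tl}$; the parent of a leaf has rank $1$, so $\bar x(t)=1=\bar x(tl)$, which is impossible. Thus $[p\cup x|_{\Lambda_0}]$ is a nonempty open subset of $[p]$ disjoint from $A$, a contradiction.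

Let $\delta>1$. Since $Z\setminus A$ is a countable union of sets of lower multiplicative classes, there are $1\le\delta'<\delta$ and $A'\in\Pi_{\delta'}$ disjoint from $A$ and non-meager in $[p|_{\le\delta}]$. So $A'$ is comeager in $[r]$ for some condition $r\supset p|_{\le\delta}$, which we may take $\delta'$-saturated. By induction $A'$ is comeager in $[r|_{\le\delta'}]$. We claim that $p\cup r|_{\le\delta'}$ is a condition. Common nodes have rank $\le\delta'<\delta$, and $p|_{\le\delta}\subset r$, so the values agree. A failure of (c1) involves one node from each side.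
\begin{itemize}
\item Suppose $p(t)=1=r(tl)$ with $\operatorname{rk}(tl)\le\delta'<\delta$. If $\operatorname{rk}(t)\le\delta$, then $r(t)=1$, contradicting (c1) for $r$. If $\operatorname{rk}(t)>\delta$, then $p(tl)=0$ by saturation, so $r(tl)=0$, a contradiction.
\item Suppose $r(t)=1=p(tl)$ with $\operatorname{rk}(t)\le\delta'$. Then $\operatorname{rk}(tl)<\delta$, so $r(tl)=1$, contradicting (c1) for $r$.
\end{itemize}
So $[p\cup r|_{\le\delta'}]$ is a nonempty open set contained in $[p]$ and in $[r|_{\le\delta'}]$, and the disjoint sets $A$ and $A'$ are both comeager in it. This contradicts Baire's theorem.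
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:nosystem}]
All children of the root are processed, so the sets $E_{o,l}\in\Delta_{\alpha+1}(Z)$ are defined. For $i=0,1$ let
$$H_i=\bigcup\{E_{o,l_n}:n\equiv i\bmod 2\},$$
and let $W_i$ be the set of $x\in Z^*$ such that some child of the root is true at $x$ and the least $n$ with $\bar x(ol_n)=1$ has parity $i$. The sets $H_0,H_1$ are disjoint and $\Sigma_{\alpha+1}$, hence $\Delta_{\alpha+2}$. Let $\mathcal B^*$ be the algebra generated by $H_0$, $H_1$ and all $C_s$, $s\ne o$. The set $\mathrm{Ex}(\mathcal B^*)\cup\bigcup_{s\in\mathbb T^\circ}M_s$ is meager in $Z^*$, and it contains the exceptional set of Lemma~\ref{lem:accuracy} for $\mathcal S=\mathbb T\setminus\{o\}$. If $x\in W_i$ lies outside it and $ol_n$ is the first true child, then Lemma~\ref{lem:accuracy}(b) gives $\lambda_x(Z\setminus H_i)\le\lambda_x(Z\setminus E_{o,l_n})=0$. With $\Omega_0,\Omega_1\in\Sigma_{\alpha+1}(Z)$ from Lemma~\ref{lem:readout} we conclude that $\Omega_i\cap W_i$ is meager in $Z^*$ for $i=0,1$.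

The nonempty open set $[\{(o,1)\}]$ plays the part of the point $0^\infty$. Since $\Omega_0\cup\Omega_1=Z$, some $\Omega_i$ is non-meager in it. As $\Omega_i$ is a countable union of $\Pi_\alpha$ sets, some $\Pi_\alpha$ set $A\subset\Omega_i$ is non-meager in $[\{(o,1)\}]$, hence comeager in $[q]$ for a condition $q$ with $q(o)=1$. The root is the only node of rank $>\alpha$ and its children have rank $\alpha$, so $q$ is $\alpha$-saturated and $q|_{\le\alpha}=q\setminus\{(o,1)\}$. By Lemma~\ref{lem:category}, $A$ is comeager in $[q|_{\le\alpha}]$.

By (c1), $q$ gives the value $0$ to all children of the root in its domain. Choose $n$ of parity $i$ with $ol_n$ fresh for $q$, and let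
$$q'=q|_{\le\alpha}\cup\{(ol_n,1)\}\cup\{(ol_m,0):m<n\}.$$
This is a condition: the root is not in its domain, $ol_n$ is fresh, (c2) does not restrict the children of the root, and the added zeros agree with $q$. So $[q']$ is a nonempty open subset of $[q|_{\le\alpha}]\cap W_i$. The set $A$ is comeager in $[q']$, while $A\cap[q']\subset\Omega_i\cap W_i$ is meager. This contradicts Baire's theorem.
\end{proof}

Propositions~\ref{prop:localization} and~\ref{prop:nosystem} are proved, and with them Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{BIRS}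
\emph{Isometries and isomorphisms of spaces of continuous functions},
\texttt{http://stats.birs.ca/workshops//2012/12rit146/report12rit146.pdf}

\bibitem{K}
Kechris, \emph{Classical Descriptive Set Theory}.

\end{thebibliography}
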